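
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Mutually Retractable Types in System F\\ That Are Not Isomorphic}


\begin{abstract}
In the polymorphic lambda calculus modulo $\beta\eta$-conversion, a type $\rho$ is a retract of a type $\tau$ if there are terms $F:\rho\to\tau$ and $G:\tau\to\rho$, possibly with free variables, such that $G\circ F=\mathbf I$. It has been conjectured that two types that are retracts of each other are isomorphic. We disprove this. For every type $A$ we construct a type $U$ into which a pair of variables $p:A$ and $q:U$ can be encoded and from which both can be recovered up to $\beta\eta$. Consequently the types $U\to B$, $A\to U\to B$, $A\to A\to U\to B$, \dots\ are retracts of one another, whereas a head-variable argument shows that isomorphic types take the same number of term arguments. A variant uses only closed types and closed terms.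
\end{abstract}

\section{The question and the answer}\label{sec:intro}

We work in Church-style System F. A type $\rho$ is a \emph{retract} of a type $\tau$, written $\rho\le\tau$, if there are a type environment $E$ and terms $E\vdash F:\rho\to\tau$ and $E\vdash G:\tau\to\rho$ such that
\[
G\circ F=_{\beta\eta}\mathbf I ,
\]
where $G\circ F=\lambda x.\,G(Fx)$ and $\mathbf I=\lambda x.\,x$. The environment $E$, which records the types of the free variables of $F$ and $G$, is arbitrary. The types are \emph{isomorphic}, $\rho\cong\tau$, if for some $E$ there are such $F$ and $G$ with both $G\circ F=_{\beta\eta}\mathbf I$ and $F\circ G=_{\beta\eta}\mathbf I$. The following is conjectured in \cite{retractions}: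
\begin{quote}
\emph{If $\rho\le\tau$ and $\tau\le\rho$, then $\rho$ and $\tau$ are isomorphic.}
\end{quote}

A retraction says that values of type $\rho$ can be coded as values of type $\tau$ and decoded without loss. The conjecture is thus a Cantor--Bernstein property for types. The first guess is that it holds. Two finite sets that inject into each other are in bijection, and simply typed terms can be interpreted in finite sets. In Section~\ref{sec:simple} we show how this proves the statement for the simply typed calculus.

To look for a counterexample, consider the simplest retraction that is not an isomorphism. If a variable $c:A$ is available, then $B\le A\to B$: send $x$ to $\lambda p.\,x$, and recover $x$ by applying to $c$. For the opposite retraction, $A\to B\le B$, one has to hide the additional argument $p:A$ inside $B$. If $B$ has the form $U\to B'$, this amounts to hiding $p$ inside the remaining argument, of type $U$. So we ask for a type $U$ that can absorb an additional $A$ and give it back. We also need an invariant that separates $U\to B'$ from $A\to U\to B'$. The natural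 candidate is the number of term arguments. Define the \emph{arity} of a type by
\[
\mathrm{ar}(X)=0,\qquad \mathrm{ar}(\sigma\to\sigma')=1+\mathrm{ar}(\sigma'),\qquad \mathrm{ar}(\forall X.\sigma)=\mathrm{ar}(\sigma).
\]

Both requirements can be met. Let $A$ be a type and let $Z$ be a type variable not free in $A$. For a type $C$ put
\begin{align*}
R(C)&=\forall W.\,(C\to W)\to(W\to C)\to W \qquad (W\text{ not free in }C),\\
Q(C)&=C\to A\to R(C)\to C,\\
U=U_A&=\forall Z.\;Z\to Q(Z)\to Z .
\end{align*}
The shape of these types is explained in Section~\ref{sec:idea}.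

\begin{theorem}\label{thm:open}
Let $A,B$ be any types and, for $n\ge0$, let
\[
\tau_n=\underbrace{A\to\cdots\to A}_{n}\to U_A\to B .
\]
For all $n,m\ge0$ we have $\tau_n\le\tau_m$, with environment $E=\{c:A\}$. If $n\ne m$, then $\tau_n$ and $\tau_m$ are not isomorphic, in any environment.
\end{theorem}

\begin{corollary}\label{cor:answer}
The conjecture is false. For distinct atoms $a,b$ the types
\[
U\to b\quad\text{and}\quad a\to U\to b,\qquad
U=\forall Z.\,Z\to\bigl(Z\to a\to(\forall W.(Z\to W)\to(W\to Z)\to W)\to Z\bigr)\to Z,
\]
are retracts of each other, with $E=\{c:a\}$, and are not isomorphic.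
\end{corollary}

Neither the free variable $c$ nor the open types are essential.

\begin{theorem}\label{thm:closed}
For $n\ge1$ let $\rho_n=\forall a.\forall b.\;\underbrace{a\to\cdots\to a}_{n}\to U_a\to b$. For all $n,m\ge1$ we have $\rho_n\le\rho_m$ via closed terms, that is, with $E=\emptyset$. If $n\ne m$, then $\rho_n$ and $\rho_m$ are not isomorphic, in any environment.
\end{theorem}

Thus one class of mutually retractable types can contain infinitely many isomorphism classes. Since $\mathrm{ar}(\tau_n)=n+1+\mathrm{ar}(B)$ and $\mathrm{ar}(\rho_n)=n+1$, the negative halves of both theorems follow from the next statement, proved in Section~\ref{sec:arity}.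

\begin{proposition}\label{prop:arity}
If $\rho$ and $\tau$ are isomorphic, in any environment, then $\mathrm{ar}(\rho)=\mathrm{ar}(\tau)$.
\end{proposition}

\section{Conventions and two facts about untyped terms}\label{sec:prelim}

Types are built from type variables (atoms) with $\to$ and $\forall$. Terms are variables, abstractions $\lambda x{:}\sigma.M$, applications $MN$, type abstractions $\Lambda X.M$ (where $X$ is not free in the types of the free variables of $M$), and type applications $M[\sigma]$. Substitution is written $M[x:=N]$, $M[X:=\sigma]$ and $\sigma[X:=S]$. Equality of terms, from now on written $=$, is $\beta\eta$-conversion, the congruence generated by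
\[
(\lambda x{:}\sigma.M)N=M[x:=N],\quad (\Lambda X.M)[\sigma]=M[X:=\sigma],\quad
\lambda x{:}\sigma.Mx=M,\quad \Lambda X.M[X]=M,
\]
with $x$, respectively $X$, not free in $M$ in the last two rules. Bound variables are always chosen fresh. We write $h\circ k=\lambda x.\,h(kx)$. Composition is associative by $\beta$, and $\mathbf I$ is neutral for it by $\beta$ and $\eta$. Hence retractions over the same environment compose: if $G_1\circ F_1=\mathbf I$ and $G_2\circ F_2=\mathbf I$, then $(G_1\circ G_2)\circ(F_2\circ F_1)=G_1\circ F_1=\mathbf I$, whenever the types match.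

To show that two terms are \emph{not} equal we pass to untyped terms, where $=$ also denotes $\beta\eta$-conversion. The \emph{erasure} $|M|$ is obtained by deleting all types, type abstractions and type applications. If $M=N$ in System F, then $|M|=|N|$ in the untyped $\lambda\beta\eta$-calculus, since the conversions for types erase to identities and those for terms erase to untyped $\beta$ or $\eta$.

Untyped $\beta\eta$-reduction is confluent. If $h$ is a variable, then none of the terms $h\,M_1\cdots M_i$ with $i\le k$ is a redex or an abstraction, so every reduction of $h\,M_1\cdots M_k$ takes place inside the arguments. By confluence, for variables $h,h'$,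
\begin{equation}\label{eq:heads}
h\,M_1\cdots M_k=h'\,M_1'\cdots M_{k'}'\ \Longrightarrow\ h=h',\quad k=k',\quad M_i=M_i'\ \ (1\le i\le k).
\end{equation}

\section{How to hide an argument}\label{sec:idea}

This section motivates the construction. The proofs in the later sections use from it only the definitions of $T$, $*$, $\mathsf{in}$, $\mathsf{out}$ and the equations \eqref{eq:inout}.

\subsection*{What is needed}

We look for a type $U$ with terms $\mathsf{push}:A\to U\to U$, $\mathsf{top}:U\to A$ and $\mathsf{pop}:U\to U$ such that, for \emph{variables} $p:A$ and $q:U$ (and not merely for closed terms),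
\begin{equation}\label{eq:stack}
\mathsf{top}(\mathsf{push}\,p\,q)=p,\qquad \mathsf{pop}(\mathsf{push}\,p\,q)=q .
\end{equation}
Then $A\to U\to B\le U\to B$ by means of $F=\lambda x.\lambda q'.\,x\,(\mathsf{top}\,q')(\mathsf{pop}\,q')$ and $G=\lambda w.\lambda p.\lambda q.\,w\,(\mathsf{push}\,p\,q)$, because $G(Fx)=\lambda p.\lambda q.\,x\,p\,q=x$. The converse equation, that $\mathsf{push}(\mathsf{top}\,q')(\mathsf{pop}\,q')=q'$, is not required.

\subsection*{Where the obvious attempt with lists fails}

The obvious candidate is the type of lists $\forall Z.\,Z\to(A\to Z\to Z)\to Z$, with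
\[
\mathsf{cons}\,p\,q=\Lambda Z.\lambda z.\lambda y.\;y\,p\,(q[Z]\,z\,y).
\]
Recovering the head is easy, given a default element of $A$. The tail is the problem. The natural method computes with pairs: take $T'=(Z\to Z\to Z)\to Z$, write $\langle x_1,x_2\rangle=\lambda k.\,k\,x_1\,x_2$, and let
\[
\mathsf{tail}\,q'=\Lambda Z.\lambda s_0.\lambda s.\;q'[T']\,e\,d\,(\lambda x_1x_2.x_1),\qquad
e=\langle s_0,s_0\rangle,\quad d=\lambda a.\lambda t.\,\langle t\,\pi_2,\;s\,a\,(t\,\pi_2)\rangle,
\]
with $\pi_2=\lambda x_1x_2.x_2$. Then $\mathsf{tail}(\mathsf{cons}\,p\,q)=\Lambda Z.\lambda s_0.\lambda s.\;q[T']\,e\,d\,\pi_2$. For a variable $q$ this is not $q$. Otherwise, applying both terms to $[Z]$, $s_0$ and $s$ and erasing would give $q\,e\,d\,\pi_2=q\,s_0\,s$ (we write $e,d,\pi_2$ also for their erasures), which contradicts \eqref{eq:heads}, since $q$ has three arguments on one side and two on the other. The list has been run at the auxiliary type $T'$, and a variable that has been run at the wrong type is stuck there.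

\subsection*{Handles, and one level by hand}

So $\mathsf{push}\,p\,q$ should not run $q$ at once. It should pass on a \emph{handle} for $q$, with which the receiver can run $q$ at a type $W$ of its choice. But running $q$ at $W$ requires a starting point and an operation on $W$, while $\mathsf{push}$ only has those on $Z$. The receiver must therefore also supply maps $v:Z\to W$ and $\bar v:W\to Z$: a point of $Z$ is moved to $W$ by $v$, and an operation on $Z$ is moved to $W$ by applying $\bar v$ to its argument and $v$ to its result. This gives handles the type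
\[
R(Z)=\forall W.\,(Z\to W)\to(W\to Z)\to W .
\]

There is a second difficulty. To decode, we supply our own operation $d$. It is called once from outside by $\mathsf{push}$, where it must drop $p$ and use the handle, and after that from inside $q$, where it must behave like the given operation $s$. It has to tell the two situations apart. For this purpose operations receive a \emph{state} as first argument: we decode at a type $T$ that plays the role of $Z$ with one extra point $*$, start in state $*$, and arrange that all later states come from $Z$. Concretely, for a type $Z$ and a term $s_0:Z$ let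
\[
\begin{array}{ll}
T=T(Z)=(Z\to Z)\to Z\to Z, & \quad *=\lambda f.\lambda e.\,e\;:\;T,\\[2pt]
\mathsf{in}=\lambda x{:}Z.\lambda f.\lambda e.\,f\,x\;:\;Z\to T, & \quad \mathsf{out}=\lambda t{:}T.\,t\,(\lambda m{:}Z.\,m)\,s_0\;:\;T\to Z,
\end{array}
\]
where $f:Z\to Z$ and $e:Z$. By $\beta$,
\begin{equation}\label{eq:inout}
*\,f\,e=e,\qquad (\mathsf{in}\,x)\,f\,e=f\,x,\qquad \mathsf{out}\,*=s_0,\qquad \mathsf{out}(\mathsf{in}\,x)=x .
\end{equation}
Thus, for $t$ equal to $*$ or of the form $\mathsf{in}\,x$, the term $t\,f\,e$ is a case distinction on $t$ with values in $Z$.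

Before closing the loop we try this with a $q$ whose operation takes no handle. Let
\[
V=\forall Z.\,Z\to(Z\to A\to Z)\to Z
\]
and let $U$ be as in Section~\ref{sec:intro}, so that operations $y:Q(Z)$ take a state, an element of $A$ and a handle. Encode $p:A$ and $q:V$ in $U$ by
\[
\mathsf{push}_0\,p\,q=\Lambda Z.\lambda z.\lambda y{:}Q(Z).\;y\,z\,p\,\bigl(\Lambda W.\lambda v.\lambda\bar v.\;q[W]\,(v\,z)\,(\lambda w.\lambda a.\,v(y\,(\bar v\,w)\,a\,k))\bigr),
\]
where $k:R(Z)$ is a dummy handle, say $k=\Lambda W'.\lambda r.\lambda\bar r.\,r\,z$. Decode by $\mathsf{pop}_0:U\to V$,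
\[
\mathsf{pop}_0\,q'=\Lambda Z.\lambda s_0.\lambda s.\;\mathsf{out}(q'[T]\,*\,d_0),\qquad
d_0=\lambda t.\lambda a.\lambda g.\;\mathsf{in}\bigl(t\,(\lambda m.\,s\,m\,a)\,(g[Z]\,\mathsf{out}\,\mathsf{in})\bigr):Q(T),
\]
where now $s:Z\to A\to Z$. Let $H$ be the handle for $q$ in $\mathsf{push}_0\,p\,q$ and $k_0$ the dummy handle, both taken at $Z:=T$, $z:=*$, $y:=d_0$. The outer call is made in state $*$, so by \eqref{eq:inout}
\[
\mathsf{out}(d_0\,*\,p\,H)=\mathsf{out}(\mathsf{in}(H[Z]\,\mathsf{out}\,\mathsf{in}))=H[Z]\,\mathsf{out}\,\mathsf{in}
=q[Z]\,(\mathsf{out}\,*)\,\bigl(\lambda w.\lambda a.\,\mathsf{out}(d_0\,(\mathsf{in}\,w)\,a\,k_0)\bigr).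
\]
Here $\mathsf{out}\,*=s_0$. The inner calls are made in states $\mathsf{in}\,w$, so $\mathsf{out}(d_0\,(\mathsf{in}\,w)\,a\,k_0)=\mathsf{out}(\mathsf{in}(s\,w\,a))=s\,w\,a$. Altogether $\mathsf{pop}_0(\mathsf{push}_0\,p\,q)=\Lambda Z.\lambda s_0.\lambda s.\,q[Z]\,s_0\,s=q$. This time $q$ ends up at the type $Z$ where it is wanted.

It remains to replace $V$ by $U$ itself. Then the operations used by $q$ take handles too, and the dummy $k$ must become an honest handle: from the handle $g:R(W)$ that $q$ passes to its operation we must produce a handle of type $R(Z)$. The type $R(C)$ mentions $C$ but not $Q$ or $U$, so this too can be done with $v$ and $\bar v$ alone.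

\section{The type $U$ absorbs a copy of $A$}

We first define how operations and handles are moved along two maps $v,\bar v$. In decoding, the operation $d$ is moved from $T$ to $Z$ along $\mathsf{out}$ and $\mathsf{in}$, and the main point is that this gives back exactly the given operation $s$ (Lemma~\ref{lem:d}).

\subsection*{Transport}

Let $C,D$ be types. A \emph{pair} $(v,\bar v):C\rightleftarrows D$ consists of terms $v:C\to D$ and $\bar v:D\to C$; no equation between them is assumed. Such a pair transports handles backward and operations forward. For $g:R(D)$ put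
\[
(v,\bar v)^*g=\Lambda W.\lambda r{:}C\to W.\lambda\bar r{:}W\to C.\;g[W]\,(r\circ\bar v)\,(v\circ\bar r)\;:\;R(C),
\]
which is well typed because $r\circ\bar v:D\to W$ and $v\circ\bar r:W\to D$. For $y:Q(C)$ put
\[
(v,\bar v)_*y=\lambda w{:}D.\lambda a{:}A.\lambda g{:}R(D).\;v\bigl(y\,(\bar v\,w)\,a\,((v,\bar v)^*g)\bigr)\;:\;Q(D),
\]
where $\bar v\,w:C$ and $(v,\bar v)^*g:R(C)$, so the argument of $v$ has type $C$.

\begin{lemma}\label{lem:transport}
For $g:R(D)$, $(\mathbf I,\mathbf I)^*g=g$. For $(v,\bar v):C\rightleftarrows D$, $(v',\bar v'):D\rightleftarrows D'$ and $g:R(D')$,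
\[
(v,\bar v)^*\bigl((v',\bar v')^*g\bigr)=(v'\circ v,\ \bar v\circ\bar v')^*g .
\]
\end{lemma}

\begin{proof}
We have $(\mathbf I,\mathbf I)^*g=\Lambda W.\lambda r.\lambda\bar r.\,g[W]\,r\,\bar r=g$ by $\eta$ for terms and for types. For the second claim, the left side is $\Lambda W.\lambda r.\lambda\bar r.\,((v',\bar v')^*g)[W]\,(r\circ\bar v)\,(v\circ\bar r)$, which by $\beta$ equals
\[
\Lambda W.\lambda r.\lambda\bar r.\;g[W]\,(r\circ\bar v\circ\bar v')\,(v'\circ v\circ\bar r),
\]
and this is the right side.
\end{proof}

\subsection*{Encoder, projection, decoder}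

Let
\[
\mathsf{push}=\lambda p{:}A.\lambda q{:}U.\Lambda Z.\lambda z{:}Z.\lambda y{:}Q(Z).\;y\,z\,p\,\bigl(\Lambda W.\lambda v{:}Z\to W.\lambda\bar v{:}W\to Z.\;q[W]\,(v\,z)\,((v,\bar v)_*y)\bigr).
\]
Here $q[W]:W\to Q(W)\to W$, $v\,z:W$ and $(v,\bar v)_*y:Q(W)$, so the handle in large parentheses has type $R(Z)$, the body has type $Z$, and $\mathsf{push}:A\to U\to U$.

To read off the element of $A$ we run at the type $A$, with an operation that returns its second argument. Running requires a starting point, and this is the only place where an element $c:A$ is needed: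
\[
\mathsf{top}_c=\lambda q'{:}U.\;q'[A]\,c\,(\lambda t{:}A.\lambda a{:}A.\lambda g{:}R(A).\,a)\;:\;U\to A .
\]

Finally, with $T$, $*$, $\mathsf{in}$, $\mathsf{out}$ as in Section~\ref{sec:idea} (depending on $Z$ and $s_0$), let
\begin{align*}
\mathsf{pop}&=\lambda q'{:}U.\Lambda Z.\lambda s_0{:}Z.\lambda s{:}Q(Z).\;\mathsf{out}(q'[T]\,*\,d)\;:\;U\to U,\\
d&=\lambda t{:}T.\lambda a{:}A.\lambda g{:}R(T).\;\mathsf{in}\Bigl(t\,\bigl(\lambda m{:}Z.\,s\,m\,a\,((\mathsf{in},\mathsf{out})^*g)\bigr)\,\bigl(g[Z]\,\mathsf{out}\,\mathsf{in}\bigr)\Bigr)\;:\;Q(T).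
\end{align*}
For the typing, $(\mathsf{in},\mathsf{out}):Z\rightleftarrows T$, so $(\mathsf{in},\mathsf{out})^*g:R(Z)$ and the first argument of $t$ has type $Z\to Z$. Since $g[Z]:(T\to Z)\to(Z\to T)\to Z$, the second argument of $t$ has type $Z$. Hence the argument of $\mathsf{in}$ has type $Z$, and $q'[T]\,*\,d:T$.

By \eqref{eq:inout}, $d$ behaves in the two kinds of states as follows:
\begin{equation}\label{eq:d}
d\,*\,a\,g=\mathsf{in}(g[Z]\,\mathsf{out}\,\mathsf{in}),\qquad
d\,(\mathsf{in}\,w)\,a\,g=\mathsf{in}\bigl(s\,w\,a\,((\mathsf{in},\mathsf{out})^*g)\bigr).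
\end{equation}

\begin{lemma}\label{lem:d}
For the pair $(\mathsf{out},\mathsf{in}):T\rightleftarrows Z$ we have $(\mathsf{out},\mathsf{in})_*d=s$.
\end{lemma}

\begin{proof}
By definition, \eqref{eq:d} and $\mathsf{out}(\mathsf{in}\,x)=x$,
\begin{align*}
(\mathsf{out},\mathsf{in})_*d
&=\lambda w{:}Z.\lambda a{:}A.\lambda g{:}R(Z).\;\mathsf{out}\bigl(d\,(\mathsf{in}\,w)\,a\,((\mathsf{out},\mathsf{in})^*g)\bigr)\\
&=\lambda w.\lambda a.\lambda g.\;s\,w\,a\,\bigl((\mathsf{in},\mathsf{out})^*((\mathsf{out},\mathsf{in})^*g)\bigr).
\end{align*}
By Lemma~\ref{lem:transport} the last argument of $s$ is $(\mathsf{out}\circ\mathsf{in},\,\mathsf{out}\circ\mathsf{in})^*g=(\mathbf I,\mathbf I)^*g=g$. So the term is $\lambda w.\lambda a.\lambda g.\,s\,w\,a\,g=s$ by $\eta$.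
\end{proof}

\begin{proposition}\label{prop:stack}
For variables $p:A$ and $q:U$ and any term $c:A$,
\[
\mathsf{top}_c(\mathsf{push}\,p\,q)=p\qquad\text{and}\qquad\mathsf{pop}(\mathsf{push}\,p\,q)=q .
\]
\end{proposition}

\begin{proof}
At the type $A$, with starting point $c$, the encoding calls its operation with arguments $c$, $p$ and a handle, so $\mathsf{top}_c(\mathsf{push}\,p\,q)=(\lambda t.\lambda a.\lambda g.\,a)\,c\,p\,(\cdots)=p$.

For $\mathsf{pop}$, let $H=\Lambda W.\lambda v{:}T\to W.\lambda\bar v{:}W\to T.\;q[W]\,(v\,*)\,((v,\bar v)_*d)$. Then $(\mathsf{push}\,p\,q)[T]\,*\,d=d\,*\,p\,H$, and by \eqref{eq:d}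
\[
\mathsf{out}(d\,*\,p\,H)=\mathsf{out}(\mathsf{in}(H[Z]\,\mathsf{out}\,\mathsf{in}))=H[Z]\,\mathsf{out}\,\mathsf{in}=q[Z]\,(\mathsf{out}\,*)\,((\mathsf{out},\mathsf{in})_*d)=q[Z]\,s_0\,s,
\]
the last step by \eqref{eq:inout} and Lemma~\ref{lem:d}. Hence $\mathsf{pop}(\mathsf{push}\,p\,q)=\Lambda Z.\lambda s_0.\lambda s.\,q[Z]\,s_0\,s=q$ by $\eta$.
\end{proof}

\section{The mutual retractions}

\begin{proof}[Proof of Theorem~\ref{thm:open}, retractions]
Let $E=\{c:A\}$. The case $n=m$ is trivial, and retractions over $E$ compose, so it suffices to compare neighbors.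

\emph{$\tau_n\le\tau_{n+1}$.} Here $\tau_{n+1}=A\to\tau_n$. Take $F=\lambda x{:}\tau_n.\lambda p{:}A.\,x$ and $G=\lambda w{:}\tau_{n+1}.\,w\,c$. Then $G(Fx)=(\lambda p.x)\,c=x$.

\emph{$\tau_{n+1}\le\tau_n$.} Take
\begin{align*}
F&=\lambda x{:}\tau_{n+1}.\lambda p_1\dots p_n.\lambda q'{:}U.\;x\,p_1\cdots p_n\,(\mathsf{top}_c\,q')\,(\mathsf{pop}\,q'),\\
G&=\lambda w{:}\tau_n.\lambda p_1\dots p_n.\lambda p{:}A.\lambda q{:}U.\;w\,p_1\cdots p_n\,(\mathsf{push}\,p\,q),
\end{align*}
with $p_i:A$. By Proposition~\ref{prop:stack} and $\eta$,
\begin{align*}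
G(Fx)&=\lambda p_1\dots p_n\,p\,q.\;x\,p_1\cdots p_n\,(\mathsf{top}_c(\mathsf{push}\,p\,q))\,(\mathsf{pop}(\mathsf{push}\,p\,q))\\
&=\lambda p_1\dots p_n\,p\,q.\;x\,p_1\cdots p_n\,p\,q=x. \qedhere
\end{align*}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closed}, retractions]
Now use $\mathsf{push}$, $\mathsf{top}$, $\mathsf{pop}$ for $A:=a$. The type variable $a$ is bound in $\rho_n$, so no default $c:a$ can be declared in advance. We use the first argument $p_1$ instead, and this is where $n\ge1$ enters. In the terms below $p,p_i:a$ and $q,q':U_a$.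

\emph{$\rho_n\le\rho_{n+1}$.} Take
\begin{align*}
F&=\lambda x{:}\rho_n.\Lambda a.\Lambda b.\lambda p_1\dots p_{n+1}\,q.\;x[a][b]\,p_1\cdots p_n\,q,\\
G&=\lambda w{:}\rho_{n+1}.\Lambda a.\Lambda b.\lambda p_1\dots p_n\,q.\;w[a][b]\,p_1\cdots p_n\,p_1\,q .
\end{align*}
Then $G(Fx)=\Lambda a.\Lambda b.\lambda p_1\dots p_n\,q.\;x[a][b]\,p_1\cdots p_n\,q=x$ by $\eta$.

\emph{$\rho_{n+1}\le\rho_n$.} Take
\begin{align*}
F&=\lambda x{:}\rho_{n+1}.\Lambda a.\Lambda b.\lambda p_1\dots p_n\,q'.\;x[a][b]\,p_1\cdots p_n\,(\mathsf{top}_{p_1}q')\,(\mathsf{pop}\,q'),\\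
G&=\lambda w{:}\rho_n.\Lambda a.\Lambda b.\lambda p_1\dots p_n\,p\,q.\;w[a][b]\,p_1\cdots p_n\,(\mathsf{push}\,p\,q).
\end{align*}
By Proposition~\ref{prop:stack} with $c:=p_1$, and $\eta$, we get $G(Fx)=\Lambda a.\Lambda b.\lambda p_1\dots p_n\,p\,q.\;x[a][b]\,p_1\cdots p_n\,p\,q=x$.

All four terms are closed, and composition gives $\rho_n\le\rho_m$ for all $n,m\ge1$.
\end{proof}

\section{Isomorphic types have the same arity}\label{sec:arity}

The plan is to read off, from an isomorphism $F$, $G$, what $Fx$ and $Gw$ do with their arguments. We apply $Fx$ to variables $y_1,\dots,y_n$, as many as its type admits, and show that the result has head variable $x$, that the head of each argument passed to $x$ is one of the $y_j$, and that this correspondence is bijective. We need three standard observations.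

\begin{enumerate}
\item[(i)] By Girard's theorem every typable term has a $\beta$-normal form, and reduction preserves types. A $\beta$-normal term is a string of $\lambda$'s and $\Lambda$'s followed by a variable applied to normal terms and types. If its type is an atom, the string is empty.
\item[(ii)] $\mathrm{ar}(\sigma[X:=S])\ge\mathrm{ar}(\sigma)$, by induction on $\sigma$. The inequality may be strict, because a substitution at the end of the right spine of $\sigma$ can create new arguments. If $S$ is a type variable, equality holds.
\item[(iii)] If a variable of type $\sigma$, applied to a sequence of types and $r$ terms, has atomic type, then $r\ge\mathrm{ar}(\sigma)$. Indeed, a type application does not lower the arity, by (ii), a term application lowers it by one, and at the end it is $0$.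
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:arity}]
Let $E\vdash F:\rho\to\tau$ and $E\vdash G:\tau\to\rho$ be mutually inverse, and put $m=\mathrm{ar}(\rho)$, $n=\mathrm{ar}(\tau)$, $f=|F|$, $g=|G|$. Choose distinct variables $x,w,y_1,\dots,y_n,z_1,\dots,z_m$ outside $\mathrm{dom}\,E$. Since erasure preserves equality,
\begin{equation}\label{eq:inverse}
f(g\,w)=w,\qquad g(f\,x)=x .
\end{equation}

\emph{Spines.} Give $x$ the type $\rho$ and apply $Fx$ along the right spine of $\tau$: to fresh type variables at quantifiers and to the variables $y_1,\dots,y_n$, suitably typed, at arrows, until the type is an atom. Since instantiation with type variables does not change the arity, exactly $n$ term variables are used. By (i) the $\beta$-normal form of the result is a variable applied to normal terms and types. Erasing gives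
\[
f\,x\,y_1\cdots y_n=h\,M_1\cdots M_{m'},
\]
where $h$ and the free variables of the $M_i$ lie in $\{x,y_1,\dots,y_n\}\cup\mathrm{dom}\,E$. Each $M_i$, being the erasure of a normal term, has the form $\lambda\vec u.\,h_i\,\vec A_i$ with $h_i$ a variable.

\emph{The head is $x$.} Substitute $x:=g\,w$. By \eqref{eq:inverse}, the left side becomes $w\,y_1\cdots y_n$. If $h\ne x$, the right side still has the head $h$, and \eqref{eq:heads} gives $h=w$, which is impossible as $w\notin\{y_1,\dots,y_n\}\cup\mathrm{dom}\,E$. So $h=x$, a variable of type $\rho$, and $m'\ge m$ by (iii). The same argument applied to $G$, with $w:\tau$, gives the second of the equations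
\begin{equation}\label{eq:spines}
f\,x\,y_1\cdots y_n=x\,M_1\cdots M_{m'},\quad m'\ge m;\qquad
g\,w\,z_1\cdots z_m=w\,N_1\cdots N_{n'},\quad n'\ge n,
\end{equation}
where the free variables of the $N_j$ lie in $\{w,z_1,\dots,z_m\}\cup\mathrm{dom}\,E$ and each $N_j$ has the form $\lambda\vec v.\,h_j'\,\vec B_j$ with $h_j'$ a variable.

\emph{Counting.} Could $m'$ exceed $m$, because polymorphic instantiation created additional arguments? Put $M_i'=M_i[x:=g\,w]$, and write $[\vec z:=\vec M']$ for the simultaneous substitution of $M_1',\dots,M_m'$ for $z_1,\dots,z_m$. By \eqref{eq:inverse} and both equations of \eqref{eq:spines},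
\begin{align*}
w\,y_1\cdots y_n&=f(g\,w)\,y_1\cdots y_n=(g\,w)\,M_1'\cdots M_{m'}'\\
&=w\,N_1[\vec z:=\vec M']\cdots N_{n'}[\vec z:=\vec M']\;M_{m+1}'\cdots M_{m'}' .
\end{align*}
By \eqref{eq:heads}, $n=n'+(m'-m)$. Since $n'\ge n$ and $m'\ge m$, we get $n'=n$ and $m'=m$, and comparing arguments,
\begin{equation}\label{eq:Ny}
N_j[\vec z:=\vec M']=y_j\qquad(1\le j\le n).
\end{equation}
Put $N_j'=N_j[w:=f\,x]$, and write $[\vec y:=\vec N']$ for the simultaneous substitution of $N_1',\dots,N_n'$ for $y_1,\dots,y_n$. Now that $m'=m$ and $n'=n$, the second equation of \eqref{eq:spines} with $w:=f\,x$ and then the first with $\vec y:=\vec N'$ give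
\[
x\,z_1\cdots z_m=g(f\,x)\,z_1\cdots z_m=(f\,x)\,N_1'\cdots N_n'=x\,M_1[\vec y:=\vec N']\cdots M_m[\vec y:=\vec N'],
\]
and hence
\begin{equation}\label{eq:Mz}
M_i[\vec y:=\vec N']=z_i\qquad(1\le i\le m).
\end{equation}

\emph{Heads of the arguments.} Write $M_i=\lambda\vec u.\,h_i\,\vec A_i$ with $\vec u$ fresh and apply both sides of \eqref{eq:Mz} to $\vec u$:
\begin{equation}\label{eq:zu}
(h_i\,\vec A_i)[\vec y:=\vec N']=z_i\,\vec u .
\end{equation}
If $h_i$ is none of the $y_j$, the left side has head $h_i$, so $h_i=z_i$ by \eqref{eq:heads}. But then $h_i$ lies in $\{x\}\cup\{\vec u\}\cup\mathrm{dom}\,E$, which does not contain $z_i$, a contradiction. Hence $h_i=y_{\pi(i)}$ for some $\pi(i)\in\{1,\dots,n\}$. In the same way \eqref{eq:Ny}, applied to the fresh variables $\vec v$, shows that $h_j'=z_{\sigma(j)}$ with $\sigma(j)\in\{1,\dots,m\}$: otherwise $h_j'=y_j$, while $h_j'\in\{w\}\cup\{\vec v\}\cup\mathrm{dom}\,E$.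

\emph{Bijection.} With $j=\pi(i)$, equation \eqref{eq:zu} reads
\[
N_j'\,(\vec A_i[\vec y:=\vec N'])=z_i\,\vec u,\qquad N_j'=\lambda\vec v.\,z_{\sigma(j)}\,(\vec B_j[w:=f\,x]).
\]
If $\vec v$ is longer than $\vec A_i$, apply both sides to the missing number of fresh variables. After $\beta$-reduction of all the abstractions $\lambda\vec v$, the left side is $z_{\sigma(j)}$ applied to some terms, while the right side is $z_i$ applied to some variables. By \eqref{eq:heads}, $\sigma(\pi(i))=i$. For the other composite, \eqref{eq:Ny} applied to $\vec v$ reads, with $i=\sigma(j)$,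
\[
M_i'\,(\vec B_j[\vec z:=\vec M'])=y_j\,\vec v,\qquad M_i'=\lambda\vec u.\,y_{\pi(i)}\,(\vec A_i[x:=g\,w]),
\]
and comparing heads as before, after applying to further fresh variables if $\vec u$ is longer than $\vec B_j$, gives $\pi(\sigma(j))=j$. So $\pi:\{1,\dots,m\}\to\{1,\dots,n\}$ is a bijection, and $m=n$.
\end{proof}

Together with the arities $\mathrm{ar}(\tau_n)=n+1+\mathrm{ar}(B)$ and $\mathrm{ar}(\rho_n)=n+1$, this completes the proofs of Theorems~\ref{thm:open} and~\ref{thm:closed}. Corollary~\ref{cor:answer} is the case $A=a$, $B=b$, $\{n,m\}=\{0,1\}$ of Theorem~\ref{thm:open}.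

\begin{remark}
It is instructive to see how the argument breaks for one-sided inverses. For $\tau_n\le\tau_{n+1}$ the term $G=\lambda w.\,w\,c$ passes to $w$ the environment variable $c$, so $N_1=c$ has its head in $\mathrm{dom}\,E$. For $a\to U\to b\le U\to b$ the term $G$ passes the single argument $|\mathsf{push}|\,z_1\,z_2$. So $N_1$ has the form $\lambda z.\lambda y.\,y\,z\,z_1(\cdots)$, with a bound variable as head. Both possibilities are excluded by \eqref{eq:Ny}, which comes from $F\circ G=\mathbf I$.
\end{remark}

\section{The simply typed case}\label{sec:simple}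

Polymorphism is essential for the counterexample.

\begin{proposition}
In the simply typed $\lambda\beta\eta$-calculus, if $\rho\le\tau$ and $\tau\le\rho$ (with simply typed environments and terms), then $\rho$ and $\tau$ are isomorphic. In fact every pair $F,G$ witnessing $\rho\le\tau$ is then an isomorphism.
\end{proposition}

\begin{proof}
The idea is to count in finite models, and to return to terms by a completeness theorem. Let $G\circ F=\mathbf I$ and $G_2\circ F_2=\mathbf I$ witness $\rho\le\tau$ and $\tau\le\rho$, over environments $E$ and $E_2$. Choose a finite nonempty set, interpret every atom by it, and interpret $\sigma\to\sigma'$ as the set of all functions from $[\![\sigma]\!]$ to $[\![\sigma']\!]$. All types then denote finite nonempty sets, so valuations of $E$ and of $E_2$ exist. Under any such valuations $F$ and $F_2$ denote injections $[\![\rho]\!]\to[\![\tau]\!]$ and $[\![\tau]\!]\to[\![\rho]\!]$, since they have left inverses. Hence $[\![\rho]\!]$ and $[\![\tau]\!]$ have the same finite cardinality, $F$ denotes a bijection, and its left inverse $G$ is its two-sided inverse.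 So $F\circ G$ and $\mathbf I$ have the same denotation, for every finite nonempty base set and every valuation of $E$.

Now identify all atoms. This does not change the denotations, because all atoms were interpreted by the same set. By the finite completeness theorem of Statman \cite{statman}, terms over a single atom with the same denotations in the full type structures over all finite nonempty sets are $\beta\eta$-equal (free variables can be abstracted first). So $F\circ G=\mathbf I$ holds after the identification of atoms.

It remains to undo the identification. It sends atoms to atoms, so it maps the $\beta$-normal $\eta$-long form of a term to that of its image. In a $\beta$-normal $\eta$-long form the types of all binders are determined by the type of the term and the types of its free variables: working inward, the leading binders take their types from the type of the term, and the type of the head variable, now known, determines the types of its arguments. Two such forms of the same type in the same environment that become equal after the identification differ at most in the types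 of binders, and hence are equal. Applied to the forms of $F\circ G$ and $\mathbf I$ this gives $F\circ G=\mathbf I$ before the identification.
\end{proof}

\begin{thebibliography}{9}
\bibitem{retractions} \emph{Retractions Of Types With Many Atoms}, \texttt{https://github.com/lclem/bibliographer}.
\bibitem{statman} R. Statman, \emph{Completeness, invariance and $\lambda$-definability}, J. Symbolic Logic 47 (1982).
\end{thebibliography}

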